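# Uniqueness of $\mu^\lambda$-cscK metrics in a Kähler class

## 1. A convex functional, and the guess it suggests

Let $X$ be a compact connected Kähler manifold of complex dimension $n$, let $L$ be a Kähler class on $X$, and let $\mathcal H(X,L)=\{\omega\in L\mid\omega>0\}$. For $\omega=\sqrt{-1}\,g_{i\bar j}\,dz^i\wedge d\bar z^j$ the scalar curvature is $s(\omega)=-g^{i\bar j}\partial_i\partial_{\bar j}\log\det g$. For a function $f$ put
$$\Box f=-g^{i\bar j}f_{i\bar j},\qquad \Delta f=2\Box f,\qquad \langle\partial a,\bar\partial b\rangle=g^{i\bar j}a_ib_{\bar j},\qquad |\partial a|^2=g^{i\bar j}a_i\overline{a_j},$$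
so that $\Box\ge 0$ and, for real $f$, $|\nabla f|^2=2|\partial f|^2$. The $(1,0)$-gradient is $\partial^\#f=g^{i\bar j}f_{\bar j}\partial_i$. Put $V_0=\int_X\omega^n$. From now on $i$ is also $\sqrt{-1}$ where no confusion is possible.

**Definition.** Fix $\lambda\in\mathbb R$ and put $s_f:=s(\omega)+2\Box f-|\partial f|^2=s(\omega)+\Delta f-\tfrac12|\nabla f|^2$. A *solution* is a pair $(\omega,f)$ with $\omega\in\mathcal H(X,L)$ and $f$ real, $\int_Xe^f\omega^n=V_0$, such that
$$V:=\partial^\#f\ \text{ is holomorphic}\qquad\text{and}\qquad s_f=\lambda f+c\ \text{ for a constant } c. \tag{1.1}$$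
$V$ is the *vector field of the solution*, and $\omega$ is a *$\mu^\lambda$-cscK metric* if it belongs to a solution. (Replacing $f$ by $f+a$ only replaces $c$ by $c-\lambda a$, so the normalization costs nothing.)

For example, if $f$ is constant then $V=0$ and (1.1) says that $s$ is constant: a constant scalar curvature Kähler (cscK) metric is $\mu^\lambda$-cscK for every $\lambda$. Examples with nonconstant $f$ appear in Section 2.

The equations come from the functional
$$W^\lambda(\omega,f)=-\frac1{V_0}\Big(\int_X(s(\omega)+\Box f)e^f\omega^n-\lambda\int_Xfe^f\omega^n\Big),\qquad \int_Xe^f\omega^n=V_0 .$$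
Two facts are known: the critical points of $W^\lambda$ on $\mathcal H(X,L)\times C^\infty(X;\mathbb R)/\mathbb R$ are exactly the pairs in (1.1); and for $\lambda\le0$ the functional $\mu^\lambda_{\rm Pe}(\omega)=\sup_fW^\lambda(\omega,f)$ is smooth, its critical points are all minimizers, and they are $\mu^\lambda$-cscK metrics. They give orientation only; the proof below does not use them.

The question, stated as a conjecture in "Introduction to Optimal Degeneration Problems": for $\lambda\le0$, are any two $\mu^\lambda$-cscK metrics in $L$ related by a biholomorphism of $X$?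

The first guess is yes, for a reason that is quick to see.

**Lemma 1.1.** Let $\lambda\le0$ and let $(\omega,f)$ be a solution. Then $f$ is the unique maximizer of $W^\lambda(\omega,\cdot)$ among real normalized smooth functions.

*Proof.* For real $f$, $\int\Box f\,e^f\omega^n=\int|\partial f|^2e^f\omega^n$. With $\rho=e^f$ this gives
$$-V_0W^\lambda(\omega,f)=N(\rho):=\int_X\Big(s\rho+\frac{|\partial\rho|^2}{\rho}-\lambda\rho\log\rho\Big)\omega^n .$$
Move along a segment of positive densities in a direction $\sigma$ with $\int\sigma\omega^n=0$. Since $\partial\rho/\rho=\partial f$, the first derivative at $\rho=e^f$ is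
$$\int\big(\sigma s+2\operatorname{Re}g^{i\bar j}f_i\sigma_{\bar j}-\sigma|\partial f|^2-\lambda\sigma(f+1)\big)\omega^n=\int\sigma\,(s_f-\lambda f-\lambda)\,\omega^n=(c-\lambda)\int\sigma\omega^n=0 .$$
The second derivative of $|p|^2/\rho$ in the direction $(\dot p,\sigma)$ is $\frac2\rho|\dot p-p\sigma/\rho|^2$; with $p=\partial\rho$, $\dot p=\partial\sigma$ this is $2\rho|\partial(\sigma/\rho)|^2$. So the second derivative of $N$ is $\int(2\rho|\partial(\sigma/\rho)|^2-\lambda\sigma^2/\rho)\omega^n\ge0$, because $\lambda\le 0$. Thus $N$ is convex on segments and $e^f$ is a minimizer. If there were another minimizer, $N$ would be constant on the joining segment, so $\sigma/\rho$ would be constant; as $\int\sigma\omega^n=0$ and $\rho>0$, $\sigma=0$. $\square$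

The term $-\lambda\rho\log\rho$ is convex exactly when $\lambda\le0$. So the guess has two halves: *uniqueness holds for $\lambda\le0$, and it breaks as soon as $\lambda>0$.* Lemma 1.1 is far from proving the first half: it compares two functions $f$ for one metric, and the question is about two metrics. So we test.

One remark is needed at once. Let $h$ be real with $W=\partial^\#h$ holomorphic. Then $\iota_W\omega=i\bar\partial h$ and $\iota_{\bar W}\omega=-i\partial h$, so
$$\iota_{J(W+\bar W)}\omega=-dh,\qquad L_{W+\bar W}\omega=d(i\bar\partial h-i\partial h)=2i\partial\bar\partial h . \tag{1.2}$$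
In particular $J(W+\bar W)=iW-i\bar W$ is holomorphic and preserves $\omega$, so it is Killing. For a solution put
$$\xi:=J(V+\bar V)=iV-i\bar V,\qquad \iota_\xi\omega=-df,\qquad \xi f=0, \tag{1.3}$$
the last because $Vf=|\partial f|^2$ is real. The field $V$ vanishes where $f$ is maximal.

## 2. Complex tori and the sphere

**Complex tori.** Let $X=\mathbb C^n/\Lambda$, any $\lambda$. Holomorphic vector fields have constant coefficients and $V$ has a zero, so $V=0$, $f$ is constant and $s$ is constant. Here $F=\log\det g$ is a global function and $s=\Box F$. Integrating, $s=0$, hence $\int|\partial F|^2\omega^n=\int F\Box F\,\omega^n=0$ and $\det g$ is constant. The translation average $\omega_{\rm fl}$ of $\omega$ is a positive constant-coefficient form in $L$. Its $n$-th power has constant density and the same integral, so $\omega^n=\omega_{\rm fl}^n$. Write $\omega=\omega_{\rm fl}+i\partial\bar\partial\varphi$; then $0=i\partial\bar\partial\varphi\wedge\sum_j\omega^j\wedge\omega_{\rm fl}^{n-1-j}$, a linear elliptic equation without zeroth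 order term, and the maximum principle makes $\varphi$ constant. So there is exactly one $\mu^\lambda$-cscK metric in $L$, for every real $\lambda$: on tori nothing breaks at $\lambda=0$.

**The sphere.** Here the answer can be computed completely.

**Theorem C.** On $(\mathbb P^1,2\pi\kappa\,c_1(\mathbb P^1))$, $\kappa>0$, uniqueness of $\mu^\lambda$-cscK metrics modulo $\operatorname{Aut}(\mathbb P^1)$ holds if and only if $\lambda\le2/\kappa$. Hence for every $\lambda>0$ there is $(X,L)$ for which uniqueness fails.

*Proof.* If $(\omega,f)$ solves (1.1) in $L$ with $\lambda$, then $(\kappa\omega,f)$ solves it in $\kappa L$ with $\lambda/\kappa$, since every term of $s_f$ is divided by $\kappa$. So let $\kappa=1$: the area is $4\pi$, and $s$ is the Gauss curvature. Solutions with constant $f$ are metrics of constant curvature, unique up to $\operatorname{Aut}(\mathbb P^1)$.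

**Step 1. Coordinates for solutions with nonconstant $f$.** The purpose is to reduce (1.1) to an ordinary differential equation. Now $\xi\neq0$ is Killing. The closure of its flow is a torus in $PGL_2(\mathbb C)$, hence a circle: compact subgroups of $PGL_2(\mathbb C)$ are conjugate into $PU(2)\cong SO(3)$. So $\xi=te$ with $t\ne0$ and $e$ the generator of an effective circle action of period $2\pi$. That action is conjugate to a standard rotation, with two fixed points. The field $e$ has a Hamiltonian $x$, $\iota_e\omega=-dx$, and $df=t\,dx$. The critical points of $x$ are the two fixed points; away from them $(x,\theta)$ are coordinates, where $e=\partial_\theta$ and $\theta$ is constant on gradient lines of $x$, and $\omega=dx\wedge d\theta$. The area $4\pi$ forces the image of $x$ to have length $2$; normalize it to $[-1,1]$. Put $\varphi=|e|^2=|\nabla x|^2$, a function of $x$. Near a fixed point, at distance $\delta$ from it, $|e|^2\sim\delta^2$ and $|x\mp1|\sim\delta^2/2$. Thus $f=tx+\text{const}$ and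
$$\text{metric }\ \frac{dx^2}{\varphi}+\varphi\,d\theta^2,\qquad\varphi(\pm1)=0,\quad\varphi'(\pm1)=\mp2,\quad\varphi>0\text{ on }(-1,1). \tag{2.1}$$
Conversely, let a smooth $\varphi$ on $[-1,1]$ satisfy (2.1). Put $z=e^{\eta(x)+i\theta}$ with $\eta'=1/\varphi$. The metric is $\varphi\,|dz|^2/|z|^2$. Near $x=-1$, with $y=x+1$, $\varphi=2y(1+O(y))$, so $|z|^2=y\,e^{\text{smooth}(y)}$. Hence $y$ is a smooth function of $|z|^2$ and $\varphi/|z|^2$ is smooth and positive. At $x=1$ use $1/z$. So we get a circle-invariant Kähler metric on $\mathbb P^1$ of area $4\pi$. Since $\partial_\theta$ is a rotation and $\iota_{\partial_\theta}\omega=-dx$, $\partial^\#x$ is holomorphic.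

**Step 2. The equation.** The purpose is to turn (1.1) into a condition on $t$. In the coordinates (2.1), $s=-\tfrac12\varphi''$, $\Delta f=-(\varphi f')'$ and $|\nabla f|^2=\varphi f'^2$. With $f=tx$ up to a constant, $s_f=-\frac12(\varphi''+2t\varphi'+t^2\varphi)$, that is
$$s_f=-\tfrac12e^{-tx}\psi'',\qquad\psi:=e^{tx}\varphi. \tag{2.2}$$
So we need $\psi''=-2(\lambda tx+c)e^{tx}$ with $\psi(\pm1)=0$, $\psi'(-1)=2e^{-t}$, $\psi'(1)=-2e^t$. Start with the two conditions at $-1$; the two at $1$ hold iff $\int\psi''=-4\cosh t$ and $\int x\psi''=[x\psi'-\psi]_{-1}^1=-4\sinh t$. With $Z(t)=\int_{-1}^1e^{tx}dx=2\sinh t/t$ this reads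
$$\lambda tZ'+cZ=2\cosh t=Z+tZ',\qquad\lambda tZ''+cZ'=2\sinh t=tZ .$$
Multiply the first by $Z'$, the second by $Z$, subtract, and divide by $Z^2$. With $l=Z'/Z=\coth t-\frac1t$ we get $\lambda tl'=t-l-tl^2$. From $(tZ)''=tZ$ we get $l'+l^2=1-2l/t$, so the right side is $tl'+l$. Since $l'=(\log Z)''>0$ (a variance), the condition is
$$\lambda-1=\mathcal R(t):=\frac{l(t)}{t\,l'(t)},\qquad t\neq0, \tag{2.3}$$
and when it holds, $c$ is determined by the first equation.

**Step 3. The range of $\mathcal R$.** We show $\mathcal R>1$, with $\mathcal R\to1$ at $0$ and $\mathcal R\to\infty$ at infinity. $\mathcal R$ is even. For $t>0$, $l''=-\frac2{t^3}+\frac{2\cosh t}{\sinh^3t}<0$, because this says $\sinh t\cosh^{-1/3}t>t$. Both sides of the latter vanish at $0$, and with $y=\cosh^{2/3}t$ the derivative of the difference is $\frac23y+\frac1{3y^2}-1=\frac{(y-1)^2(2y+1)}{3y^2}>0$. As $l(0)=0$ and $l$ is strictly concave on $(0,\infty)$, $l>tl'$ there. As $t\to0$, $l\sim t/3$ and $l'\to\frac13$, so $\mathcal R\to1$. As $t\to\infty$, $l\to1$ and $tl'=\frac1t-\frac t{\sinh^2t}\to0^+$.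

**Step 4. Conclusion.** If $\lambda\le2$, (2.3) has no solution: only constant curvature metrics occur and uniqueness holds. If $\lambda>2$, (2.3) has a solution $t>0$. Let $\psi$ be the corresponding solution; we check that $\psi>0$ on $(-1,1)$. As $\lambda tx+c$ increases in $x$ and $\psi'$ goes from positive to negative, $\psi''$ is either negative on $(-1,1)$ or first positive and then negative. In the first case $\psi$ is concave with zero end values. In the second it increases from $0$ on the convex part, then is concave from a positive value down to $\psi(1)=0$. Either way $\psi>0$, and $\varphi=e^{-tx}\psi$ satisfies (2.1). The resulting metric is $\mu^\lambda$-cscK with $f=tx+\text{const}$. It is not round: constant curvature means $\varphi''$ constant, so $\varphi=1-x^2$, and then $s_f=1+2tx-\frac{t^2}2(1-x^2)$ is not affine in $x$. The round metric is also $\mu^\lambda$-cscK, and $\operatorname{Aut}(\mathbb P^1)$ cannot carry one to the other. Rescaling gives the threshold $2/\kappa$; given $\lambda>0$, uniqueness fails for $\kappa>2/\lambda$.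 $\square$

So the second half of the guess is wrong on each fixed $(\mathbb P^1,L)$, where the border is $2/\kappa>0$. It is right if one asks for uniqueness on all $(X,L)$ at once. The first half has survived the tests.

## 3. The theorems and the tools

**Theorem A (any $\lambda\in\mathbb R$).** If $(\omega_0,f_0),(\omega_1,f_1)$ are solutions with the same vector field $V$, then $\omega_0=\phi^*\omega_1$ and $f_0=\phi^*f_1$ for some $\phi\in\operatorname{Aut}_0(X)$ with $\phi_*V=V$.

**Theorem B ($\lambda\le0$).** If $(\omega,f),(\omega',f')$ are solutions, then $\omega=\phi^*\omega'$ and $f=\phi^*f'$ for some $\phi\in\operatorname{Aut}_0(X)$. So the set of $\mu^\lambda$-cscK metrics in $L$ is empty or a single $\operatorname{Aut}_0(X)$-orbit. If moreover $\omega,\omega'$ are both invariant under one maximal torus $T$ of $\operatorname{Aut}_0(X)$, then their vector fields coincide, and $\phi$ can be taken in $T^{\mathbb C}$.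

Here $\operatorname{Aut}_0(X)$ is the identity component of $\operatorname{Aut}(X)$; it acts trivially on cohomology and so preserves $L$. Theorem B says that the conjecture is true. Together with Theorem C it says that $\lambda\le0$ is the largest range of $\lambda$ for which uniqueness holds on all $(X,L)$. In Theorem A the sign of $\lambda$ plays no role: it enters only through Lemma 1.1, to show that two solutions can be made to have the same $V$.

We use four published results.

**(P1)** In a connected Lie group every compact subgroup lies in a maximal compact subgroup, and maximal compact subgroups are connected and conjugate (Cartan–Iwasawa–Malcev–Mostow; Hochschild, *The Structure of Lie Groups*, Ch. XV). As maximal tori of a compact connected Lie group are conjugate, maximal tori (maximal compact connected abelian subgroups) of a connected Lie group are conjugate. In $\operatorname{Aut}_0(\mathbb P^1)=PGL_2(\mathbb C)$, for instance, these are the circles conjugate to the rotations.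

**Definition.** A smooth path $u_t$ of Kähler potentials, $\omega_u=\omega+i\partial\bar\partial u>0$, is a *geodesic* if $\ddot u=|\partial\dot u|^2_{\omega_u}$. With $A=\{1\le|\varsigma|\le e\}$ and $\Phi(x,\varsigma)=u_{\log|\varsigma|}(x)$, put $\tau=\log\varsigma$; then $\Phi_{\tau\bar\tau}=\frac14\ddot u$, $\Phi_{i\bar\tau}=\frac12\dot u_i$, so
$$(\omega+i\partial\bar\partial\Phi)^{n+1}=\tfrac{n+1}4(\ddot u-|\partial\dot u|^2_{\omega_u})\,\omega_u^n\wedge i\,d\tau\wedge d\bar\tau . \tag{3.1}$$
Thus geodesics are solutions of the homogeneous Monge–Ampère equation on $X\times A$.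

*Example.* Let $h$ be real with $W=\partial^\#h$ holomorphic, $g_t=\exp(\frac t2(W+\bar W))$ and $\psi_t=\int_0^tg_\tau^*h\,d\tau$. By (1.2), $\frac d{dt}g_t^*\omega=i\partial\bar\partial(g_t^*h)$, so $g_t^*\omega=\omega+i\partial\bar\partial\psi_t$. Moreover $\dot\psi=g_t^*h$ and $\ddot\psi=g_t^*(\frac12(W+\bar W)h)=g_t^*|\partial h|^2_\omega=|\partial\dot\psi|^2_{g_t^*\omega}$. So $\psi_t$ is a smooth geodesic.

**(P2)** (X.X. Chen, J. Diff. Geom. 56 (2000), with complements by Błocki.) On a compact Kähler $(X,\omega)$, for smooth Kähler potentials $u_0,u_1$ and $\varepsilon>0$ there is a unique smooth path $u^\varepsilon_t$, $t\in[0,1]$, of Kähler potentials from $u_0$ to $u_1$ with $(\ddot u-|\partial\dot u|^2_{\omega_u})\omega_u^n=\varepsilon\omega^n$. As $\varepsilon\to0$ the space-time complex Hessians are uniformly bounded and $u^\varepsilon\to u$ uniformly. The limit $u_t$ is the *weak geodesic*. Bounded space-time Laplacian and smooth boundary data give uniform $W^{2,p}$ bounds up to the boundary for all $p<\infty$, hence uniform $C^{1,\alpha}$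 bounds. So $u\in C^1(X\times[0,1])$, $u^\varepsilon\to u$ in $C^1(X\times[0,1])$, and the forms $\omega_{u_t}$ have uniformly bounded coefficients.

**(P3)** (Bedford–Taylor theory.) Mixed Monge–Ampère currents of continuous quasi-psh functions are weakly continuous under uniform convergence, and the comparison principle holds. For the weak geodesic, $\omega+i\partial\bar\partial\Phi\ge0$ and $(\omega+i\partial\bar\partial\Phi)^{n+1}=0$ on $X\times A$. *If $\Phi'$ is continuous, $\omega+i\partial\bar\partial\Phi'\ge0$ and $\Phi'\le\Phi$ on the boundary, then $\Phi'\le\Phi$.* Indeed, let $\chi=|\varsigma|^2-C\le\Phi$ with $C$ large, $\delta\in(0,1)$, and $a=(1-\delta)\Phi'+\delta\chi$. Then $a\le\Phi$ on the boundary and $\omega+i\partial\bar\partial a\ge\delta(\omega+i\partial\bar\partial|\varsigma|^2)$, so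
$$\int_{\{a>\Phi\}}\delta^{n+1}(\omega+i\partial\bar\partial|\varsigma|^2)^{n+1}\le\int_{\{a>\Phi\}}(\omega+i\partial\bar\partial a)^{n+1}\le\int_{\{a>\Phi\}}(\omega+i\partial\bar\partial\Phi)^{n+1}=0 .$$
So the open set $\{a>\Phi\}$ is empty; let $\delta\to0$. The argument uses only continuity of $\Phi$, semipositivity and vanishing Monge–Ampère measure, so $\Phi$ is the unique continuous solution with its boundary values.

**(P4)** (Berman–Berndtsson, J. Amer. Math. Soc. 30 (2017), Theorem 1.1.) On any compact Kähler manifold the K-energy, given by the Chen–Tian formula (written out in Section 9), is convex on $[0,1]$ along weak geodesics with smooth endpoints.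

Three consequences of (P3) will be used.

* For each $x$, $t\mapsto u_t(x)$ is convex, because a radial subharmonic function of $\varsigma$ is convex in $\log|\varsigma|$.
* If $u,u'$ are weak geodesics, then $\sup|u_t-u_t'|\le\max_{j=0,1}\sup|u_j-u_j'|$: subtract the constant on the right from one of them and compare.
* With $C=\sup|u_1-u_0|$, $|\dot u_0|,|\dot u_1|\le C$. Indeed $u_0-Ct$ and $u_1-C(1-t)$ are subsolutions lying below $u$ on the boundary, so $u_t\ge u_0-Ct$ and $u_t\ge u_1-C(1-t)$, which give $\dot u_0\ge-C$ and $\dot u_1\le C$. Convexity gives $\dot u_0\le u_1-u_0\le\dot u_1$.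

## 4. Calculus with a fixed holomorphic field

In this section $\omega$ is Kähler, $f$ is real, $V=\partial^\#f$ is holomorphic, and $\xi$ is as in (1.3). Since $[V,\bar V]=0$, $\xi$ commutes with $V,\bar V$, and with $\Box$ because it is Killing. If $\xi u=0$ then $Vu=\bar Vu$.

**Step 1. A commutation formula.** It brings the Ricci curvature into the computation. Let $Y=Y^i\partial_i$ be any $(1,0)$-field and $\Gamma^m_{lp}=g^{m\bar r}\partial_lg_{p\bar r}$. From $\nabla_lY^m=\partial_lY^m+\Gamma^m_{lp}Y^p$ and $\nabla_{\bar q}Y^m=\partial_{\bar q}Y^m$,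
$$\nabla_l\nabla_{\bar q}Y^m-\nabla_{\bar q}\nabla_lY^m=-(\partial_{\bar q}\Gamma^m_{lp})Y^p .$$
Since $\Gamma^l_{lp}=\partial_p\log\det g$, tracing gives, with $R_{p\bar q}=-\partial_p\partial_{\bar q}\log\det g$,
$$\nabla_l\nabla_{\bar q}Y^l=\partial_{\bar q}(\nabla_lY^l)+R_{p\bar q}Y^p. \tag{4.1}$$
For $Y=V$ we have $\nabla_{\bar q}V^l=0$, $\nabla_lV^l=-\Box f$, so
$$R_{p\bar q}V^p=\partial_{\bar q}\Box f,\qquad R_{p\bar q}\bar V^{\bar q}=\partial_p\Box f . \tag{4.2}$$

**Step 2. The weighted Lichnerowicz operator.** Its kernel detects holomorphic gradients, and we want it explicitly. Let $Du=(u_{\bar j\bar k})=(\nabla_{\bar j}\nabla_{\bar k}u)$ and let $\mathsf L=D^*D$ with respect to $e^f\omega^n$. Put $u^{lm}=g^{l\bar j}g^{m\bar k}u_{\bar j\bar k}$. Two integrations by parts in $\int u^{lm}\,\nabla_l\nabla_m\bar v\,e^f\omega^n$ give $\mathsf Lu=e^{-f}\nabla_m\nabla_l(e^fu^{lm})$. This operator is elliptic, self-adjoint and nonnegative, and on $X$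
$$\mathsf Lu=0\iff Du=0\iff\partial^\#u\text{ is holomorphic}.$$
Since $u^{lm}$ is symmetric and $f_{lm}=\overline{f_{\bar l\bar m}}=0$,
$$\mathsf Lu=\nabla_m\nabla_lu^{lm}+2f_m\nabla_lu^{lm}+f_lf_mu^{lm} .$$

*First term.* With $\nabla^pu=g^{p\bar j}u_{\bar j}$ we have $u^{lm}=g^{m\bar q}\nabla_{\bar q}\nabla^lu$ and $\nabla_l\nabla^lu=-\Box u$, so by (4.1) $\nabla_lu^{lm}=g^{m\bar q}(-\partial_{\bar q}\Box u+R_{p\bar q}\nabla^pu)$. Apply $\nabla_m$. The Ricci form is closed, so $\nabla_mR_{p\bar q}=\nabla_pR_{m\bar q}$ and $g^{m\bar q}\nabla_mR_{p\bar q}=\partial_ps$. Hence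
$$\nabla_m\nabla_lu^{lm}=\Box^2u+\langle\partial s,\bar\partial u\rangle+\langle\mathrm{Ric},\partial\bar\partial u\rangle,\qquad\langle\mathrm{Ric},\partial\bar\partial u\rangle:=g^{m\bar q}g^{p\bar j}R_{p\bar q}u_{m\bar j}.$$

*Second term.* Since $g^{m\bar q}f_m=\bar V^{\bar q}$, (4.2) gives $2f_m\nabla_lu^{lm}=-2\bar V\Box u+2\langle\partial\Box f,\bar\partial u\rangle$.

*Third term.* $f_lf_mu^{lm}=\bar V^{\bar j}\bar V^{\bar k}u_{\bar j\bar k}=\bar V\bar Vu-(\nabla_{\bar V}\bar V)u$ with $(\nabla_{\bar V}\bar V)u=\bar V^{\bar k}g^{m\bar j}f_{m\bar k}u_{\bar j}$. As $f_{im}=0$, $\partial_m|\partial f|^2=f_{m\bar k}\bar V^{\bar k}$. So this term is $\bar V\bar Vu-\langle\partial|\partial f|^2,\bar\partial u\rangle$.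

Adding up,
$$\mathsf Lu=\Box^2u+\langle\mathrm{Ric},\partial\bar\partial u\rangle-2\bar V\Box u+\bar V\bar Vu+\langle\partial s_f,\bar\partial u\rangle. \tag{4.3}$$
This is a local formula, valid for locally defined $u$ as well.

**Step 3. Reality.** We need to split $\ker\mathsf L$ into real and imaginary parts. For a solution, $\langle\partial s_f,\bar\partial u\rangle=\lambda\bar Vu$. The operators $\Box^2$ and $\langle\mathrm{Ric},\partial\bar\partial\,\cdot\,\rangle$ are real, and $\bar V=V$ on functions killed by $\xi$, a class preserved by $\Box,V,\bar V$ and conjugation. Hence for a solution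
$$\mathsf L\bar u=\overline{\mathsf Lu}\quad\text{whenever }\xi u=0. \tag{4.4}$$

**Step 4. Variation with $V$ fixed.** We vary the metric and drag $f$ along so that $V$ does not move. Let $\psi$ be real with $\xi\psi=0$, $\omega_t=\omega+t\,i\partial\bar\partial\psi>0$, $f_t=f+tV\psi$; this is real since $\overline{V\psi}=\bar V\psi=V\psi$. As $V$ is holomorphic, $\iota_V(i\partial\bar\partial\psi)=i\bar\partial(V\psi)$, so $\partial^\#_{\omega_t}f_t=V$, and the formulas below hold at each $t$; they depend only on the velocity $\psi$, so they hold along any smooth path. We have $\dot f=V\psi$ and $\frac d{dt}\log\det g=-\Box\psi$. From $\Box f=-\partial_iV^i-V\log\det g$ we get $\frac d{dt}\Box f=V\Box\psi$. From $|\partial f|^2=Vf$ we get $\frac d{dt}|\partial f|^2=VV\psi$. Finally $\dot s=-\Box^2\psi-\langle\mathrm{Ric},\partial\bar\partial\psi\rangle$. Hence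
$$\tfrac d{dt}s_f=-\Box^2\psi-\langle\mathrm{Ric},\partial\bar\partial\psi\rangle+2V\Box\psi-VV\psi .$$
As $\bar V=V$ on $\xi$-invariant functions and $\lambda V\psi=\lambda\langle\partial f,\bar\partial\psi\rangle$, comparison with (4.3) gives
$$\tfrac d{dt}(s_f-\lambda f)=-\mathsf L\psi+\langle\partial(s_f-\lambda f),\bar\partial\psi\rangle;\qquad\text{at a solution,}\quad\tfrac d{dt}(s_f-\lambda f)=-\mathsf L\psi. \tag{4.5}$$
Also $\frac d{dt}(e^f\omega^n)=(V\psi-\Box\psi)e^f\omega^n$, and $-\int h\Box\psi\,e^f\omega^n=-\int g^{i\bar j}h_{\bar j}\psi_ie^f\omega^n-\int hV\psi\,e^f\omega^n$. So for functions $h=h_t$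
$$\tfrac d{dt}\int he^f\omega^n=\int\dot h\,e^f\omega^n-\int g^{i\bar j}h_{\bar j}\psi_i\,e^f\omega^n. \tag{4.6}$$

**Lemma 4.1.** Along such a variation $\int e^{f}\omega^n$, $\int fe^{f}\omega^n$ and $\int(s+\Box f)e^f\omega^n$ are constant. Hence $W^\lambda(\omega_t,f_t)$ is constant. Moreover $\int s_fe^f\omega^n=\int(s+\Box f)e^f\omega^n$, and for a solution $c=-W^\lambda(\omega,f)$.

*Proof.* For $h=1$, (4.6) is $0$. For $h=f$, $\dot f=V\psi=g^{i\bar j}f_{\bar j}\psi_i$ and the two terms cancel. For $h=s+\Box f$, $\dot h=-\Box^2\psi+V\Box\psi-\langle\mathrm{Ric},\partial\bar\partial\psi\rangle$. For every function $P$,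
$$\int\Box P\,e^f\omega^n=\int g^{i\bar j}P_if_{\bar j}e^f\omega^n=\int V(P)\,e^f\omega^n; \tag{4.7}$$
with $P=\Box\psi$ the first two terms of $\dot h$ contribute $0$. Put $R^{k\bar l}=g^{k\bar q}g^{p\bar l}R_{p\bar q}$. Closedness of the Ricci form gives $\nabla_{\bar l}R^{k\bar l}=g^{k\bar q}s_{\bar q}$, and (4.2) gives $R^{k\bar l}f_{\bar l}=g^{k\bar q}R_{p\bar q}V^p=g^{k\bar q}(\Box f)_{\bar q}$. So
$$-\int R^{k\bar l}\psi_{k\bar l}e^f\omega^n=\int(\nabla_{\bar l}R^{k\bar l}+R^{k\bar l}f_{\bar l})\psi_ke^f\omega^n=\int g^{k\bar q}(s+\Box f)_{\bar q}\psi_ke^f\omega^n,$$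
which cancels the last term of (4.6). By (4.7) with $P=f$, $\int\Box fe^f\omega^n=\int|\partial f|^2e^f\omega^n$, which is the next claim. For a solution, $cV_0=\int(s_f-\lambda f)e^f\omega^n=-V_0W^\lambda(\omega,f)$. $\square$

## 5. Smooth geodesics, and the point where the direct argument stops

Take two solutions with the same $V$, and suppose first that they are joined by a *smooth* geodesic of $\xi$-invariant potentials $u_t$: $u_0=0$, $\omega_t=\omega_0+i\partial\bar\partial u_t$, $f_t=f_0+Vu_t$. Both $f_{t=1}$ and the $f_1$ of the second solution are normalized potentials of $V$, so they agree, and both solutions have the same $c$ by Lemma 4.1. Put $G_t=s_{f_t}-\lambda f_t-c$, so $G_0=G_1=0$. By (4.6) with $h=\dot uG$, $\psi=\dot u$, and (4.5),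
$$\frac d{dt}\int\dot u\,G\,e^f\omega^n=\int(\ddot u-|\partial\dot u|^2)G\,e^f\omega^n-\int\dot u\,\mathsf L\dot u\,e^f\omega^n+\int\dot u\big(\langle\partial G,\bar\partial\dot u\rangle-\langle\partial\dot u,\bar\partial G\rangle\big)e^f\omega^n .$$
The last integral is purely imaginary and everything else is real, so it vanishes:
$$\frac d{dt}\int\dot u\,G\,e^f\omega^n=\int(\ddot u-|\partial\dot u|^2)\,G\,e^f\omega^n-\int|D\dot u|^2e^f\omega^n. \tag{5.1}$$
On a geodesic the first term is $0$. The left integral vanishes at both ends, so $D\dot u_t=0$ for all $t$: the field $W_t=\partial^\#_{\omega_t}\dot u_t$ is holomorphic. Let $\phi_t$ be the flow of $-\frac12(W_t+\bar W_t)$. By (1.2), $\frac d{dt}\phi_t^*\omega_t=\phi_t^*(i\partial\bar\partial\dot u-i\partial\bar\partial\dot u)=0$, so $\phi_1^*\omega_1=\omega_0$ with $\phi_1\in\operatorname{Aut}_0(X)$.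

This argument stops at its first assumption. (P2) provides only a weak geodesic: $\omega_{u_t}$ is a form with bounded coefficients, and $G$, which contains four derivatives of $u$, has no meaning. If one works along $u^\varepsilon$ instead, the first term of (5.1) is $\varepsilon\int G(u^\varepsilon)e^{f_{u^\varepsilon}}\omega^n$, and the bounds in (P2) stop at complex second derivatives, so they do not control it. For $V=0$ the theorem (P4) replaces (5.1). But it concerns the unweighted scalar curvature and does not apply to $s_fe^f$.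

Three things must be supplied: a way to make the vector fields of two solutions agree (Sections 6 and 7); a weighted form of (5.1) which mentions only the endpoints of a weak geodesic (Sections 8 to 10); and a way to conclude from it without differentiating along the path (Section 11). The central device is in Section 10: $e^f$ is approximated by $\prod_a(1+\xi_am_a/k)^k$, and this product is a volume density on a bundle with fibre $X$ over a product of projective spaces $\mathbb P^k$, so (P4), applied on the bundle, gives the weighted statement on $X$ as $k\to\infty$.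

## 6. Maximal tori of $\operatorname{Aut}_0(X)$

Let $(\omega,f)$ be a solution, any $\lambda$. Let $K$ be the identity component of $\{g\in\operatorname{Aut}(X):g^*\omega=\omega,\ g^*f=f\}$, a closed subgroup of the isometry group, hence compact. Let $T\subset K$ be a maximal torus. Elements of Lie algebras are written as real holomorphic fields $y=Y+\bar Y$. By (1.3), $\xi\in\mathfrak k$, and $K$ preserves $\xi$, so $\xi$ is central in $\mathfrak k$ and $\xi\in\mathfrak t$. In particular $T$-invariant functions are killed by $\xi$. (On the round sphere with $f$ constant, $K\cong SO(3)$ and $T$ is a circle; for the solutions of Section 2 with $t\ne0$, $K=T$ is the circle.)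

**Proposition 6.1.** (a) $T$ is a maximal torus of $\operatorname{Aut}_0(X)$. (b) If $h$ is real, $T$-invariant and $W=\partial^\#h$ is holomorphic, then $J(W+\bar W)\in\mathfrak t$. (c) The $T$-invariant complex functions in $\ker\mathsf L$ are exactly the complexification of the real ones.

*Proof.* (c) is (4.4).

(b) The field $\xi_h=J(W+\bar W)$ is holomorphic and Killing and commutes with $T$. Also $\xi_hf=-\omega(\xi,\xi_h)=\omega(\xi_h,\xi)=-\xi h=0$. So $\xi_h\in\mathfrak k$ commutes with $\mathfrak t$, which is maximal abelian in $\mathfrak k$.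

(a) **Step 1. Splitting an element of a larger torus.** We show that it has a parallel part and a gradient part. Let $T'\supset T$ be a torus in $\operatorname{Aut}_0(X)$ and $y=Y+\bar Y\in\mathfrak t'$. Then $y$ is $T$-invariant. Put $\beta_{\bar j}=g_{i\bar j}Y^i$. As $Y$ is holomorphic, $\nabla_{\bar k}\beta_{\bar j}=0$; in particular $\bar\partial\beta=0$. By Hodge theory $\beta=\alpha+\bar\partial u$ with $\alpha$ harmonic and $\int u\,\omega^n=0$; by uniqueness $\alpha,u$ are $T$-invariant. The form $\bar\alpha$ is holomorphic, hence closed, so locally $\alpha=\bar\partial h$ with $\partial h=0$. The function $\bar\alpha(V)$ is holomorphic, hence constant, and $V$ vanishes at a maximum of $f$. So $\bar Vh=\alpha(\bar V)=0$. Since $\partial\bar\partial h=0$ and $\langle\partial s_f,\bar\partial h\rangle=\lambda\bar Vh=0$, the local formula (4.3) gives $\mathsf Lh=0$. From $0=\nabla_{\bar k}\beta_{\bar j}=h_{\bar j\bar k}+u_{\bar j\bar k}$ we get $\mathsf Lu=-\mathsf Lh=0$. Hence $u_{\bar j\bar k}=0$: $\partial^\#u$ is holomorphic, and $\nabla_{\bar k}\alpha_{\bar j}=0=\partial_k\alpha_{\bar j}$.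 So $A:=g^{i\bar j}\alpha_{\bar j}\partial_i$ is parallel, and $A+\bar A$ is Killing and holomorphic. Also $Af=\alpha(\bar V)=0$. So $A+\bar A\in\mathfrak k$, it commutes with $T$, and $A+\bar A\in\mathfrak t$.

**Step 2. Compactness kills the rest.** By (c), $u=h_1+ih_2$ with $h_1,h_2$ real, $T$-invariant, $W_k=\partial^\#h_k$ holomorphic. Then $Y=A+W_1+iW_2$ and
$$y=(A+\bar A)+J(W_2+\bar W_2)+(W_1+\bar W_1).$$
The first two terms are in $\mathfrak t$ by Step 1 and (b), so $x:=W_1+\bar W_1\in\mathfrak t'$. As $T'$ is a compact torus, there are $t_j\to\infty$ with $\exp(t_jx)\to\mathrm{id}$. But $xh_1=2|\partial h_1|^2\ge0$. If $dh_1(p)\ne0$, then $h_1(\exp(tx)p)\ge h_1(\exp(x)p)>h_1(p)$ for $t\ge1$, contradicting recurrence. So $dh_1=0$, $x=0$, $y\in\mathfrak t$, and $T'=T$. $\square$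

## 7. For $\lambda\le0$ the vector field is determined

**Proposition 7.1.** Let $\lambda\le0$ and let $(\omega,f),(\omega',f')$ be solutions. There is $\phi\in\operatorname{Aut}_0(X)$ such that $(\omega,f)$ and $(\phi^*\omega',\phi^*f')$ are invariant under a common torus $T$, which is a maximal torus of the groups $K$ of both, and have the same vector field. If $\omega,\omega'$ are already invariant under one maximal torus $T$ of $\operatorname{Aut}_0(X)$, then $\phi=\mathrm{id}$ works, with this $T$.

*Proof.* **Step 1. A common torus.** This is needed so that potentials are killed by both fields. Maximal tori of the two groups $K$ are maximal tori of $\operatorname{Aut}_0(X)$ by Proposition 6.1(a), so they are conjugate by (P1). Pulling back the second solution by the conjugating element, we may take them equal. In the last case, let $T$ preserve $\omega$. For $g\in T$, $W^\lambda(\omega,g^*f)=W^\lambda(g^*\omega,g^*f)=W^\lambda(\omega,f)$, so $g^*f=f$ by Lemma 1.1. Thus $T\subset K$, and being maximal in $\operatorname{Aut}_0(X)$ it is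 a maximal torus of $K$; likewise for $\omega'$.

**Step 2. Transporting $f'$ to $\omega$.** This makes Lemma 1.1 applicable. Write $\omega=\omega'+i\partial\bar\partial\varphi$, $\varphi$ real and, after averaging, $T$-invariant. As $\xi'\in\mathfrak t$, $\xi'\varphi=0$. Put $V'=\partial^\#_{\omega'}f'$ and $\hat f=f'+V'\varphi$, so $\partial^\#_\omega\hat f=V'$. By Lemma 4.1, $\hat f$ is normalized for $\omega$ and $W^\lambda(\omega,\hat f)=W^\lambda(\omega',f')$. By Lemma 1.1, $W^\lambda(\omega,f)\ge W^\lambda(\omega,\hat f)=W^\lambda(\omega',f')$. By symmetry equality holds. So $\hat f$ also maximizes $W^\lambda(\omega,\cdot)$; hence $\hat f=f$ and $V'=\partial^\#_\omega\hat f=\partial^\#_\omega f=V$. $\square$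

From here on the sign of $\lambda$ plays no role.

## 8. Hamiltonians of fixed range and conserved integrals

Setting for Sections 8 and 10: $T\subset\operatorname{Aut}_0(X)$ is a torus, $\omega$ is $T$-invariant, $f$ is real and $T$-invariant, $V=\partial^\#f$ is holomorphic, $\xi\in\mathfrak t$. Let $\mathcal H^T$ be the set of smooth real $T$-invariant $u$ with $\omega_u=\omega+i\partial\bar\partial u>0$. Put $f_u:=f+Vu$, so $\partial^\#_{\omega_u}f_u=V$, and let $s_f(u)$ be $s_f$ for $(\omega_u,f_u)$. By the uniqueness in (P2), weak geodesics between points of $\mathcal H^T$ and their $\varepsilon$-approximations are $T$-invariant.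

**Step 1. The torus generated by $\xi$ has Hamiltonians.** We want to write $f$ as a combination of Hamiltonians of circle actions. Let $C\cong(S^1)^r$ be the closure of $\{\exp t\xi\}$ in $T$. It fixes a maximum point $x_0$ of $f$, as $\xi$ vanishes there. Let $e\in\mathfrak c$ and write $g_{i\bar j}(e^{1,0})^i=\alpha_{\bar j}+\partial_{\bar j}h$ with $\alpha$ harmonic. The holomorphic function $\bar\alpha(e^{1,0})$ is constant and vanishes at $x_0$, so $0=\int\bar\alpha(e^{1,0})\omega^n$, which is the $L^2$ product of $\alpha+\bar\partial h$ with $\alpha$, i.e. $\|\alpha\|^2$. So $\alpha=0$ and $\iota_e\omega=i\bar\partial h-i\partial\bar h$. Since $e$ preserves $\omega$, $0=d\iota_e\omega=i\partial\bar\partial(h+\bar h)$, so $h+\bar h$ is constant and we may take $h=im$ with $m$ real. Then $\iota_e\omega=-dm$.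

Choose a basis $e_1,\dots,e_r$ of $\mathfrak c$ generating the lattice $\{e:\exp(2\pi e)=1\}$ and write $\xi=\sum\xi_ae_a$. All $\xi_a\neq0$, since otherwise the flow of $\xi$ would stay in a smaller torus; changing signs of the $e_a$, all $\xi_a>0$. Let $\iota_{e_a}\omega=-dm_a$. The $m_a$ are $T$-invariant, as $g^*m_a-m_a$ ($g\in T$) is a constant with zero integral. As $df=\sum\xi_adm_a$, adjust constants so that $f=\sum\xi_am_a$ if $r\ge1$. If $r=0$ then $V=0$ and $f$ is constant. On the sphere of Section 2 with $t>0$: $r=1$, $\xi_1=t$, $m_1=x+\text{const}$.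

**Step 2. How the Hamiltonians change with $u$.** We need that their range does not move. Put
$$\zeta_a:=-Je_a=2\operatorname{Re}\partial^\#m_a,\qquad m_a^u:=m_a+\tfrac12\zeta_au\qquad(u\in\mathcal H^T).$$
With $d^cu=-du\circ J$ we have $i\partial\bar\partial u=\frac12dd^cu$ and $d^cu(e_a)=\zeta_au$. Cartan's formula and $L_{e_a}d^cu=0$ give $\iota_{e_a}i\partial\bar\partial u=-\frac12d(\zeta_au)$, so $\iota_{e_a}\omega_u=-dm_a^u$; in particular $\zeta_a=2\operatorname{Re}\partial^\#_{\omega_u}m_a^u$. If $r\ge1$, $\sum\xi_a\zeta_a=-J\xi=V+\bar V$ gives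
$$f_u=\sum_a\xi_am_a^u . \tag{8.1}$$
The extrema of $m_a^u$ lie at zeros of $e_a$, where $\zeta_a=0$ and $m_a^u=m_a$; the extrema of $m_a$ lie there too. So $m_a^u$ and $m_a$ have the same range, contained in some $[-R,R]$ for all $a$ and $u$.

For real $T$-invariant $v$, $g_u^{i\bar j}\partial_{\bar j}m_a^u\,v_i=-i\,e_a^{1,0}v$. This is real because $e_av=0$, and so it equals $\frac12\zeta_av$.

**Lemma 8.1.** Let $w\in C^\infty(\mathbb R^r)$ and let $u_t$ be the weak geodesic between $u_0,u_1\in\mathcal H^T$. Then $\int\dot u_0\,w(m^{u_0})\,\omega_{u_0}^n=\int\dot u_1\,w(m^{u_1})\,\omega_{u_1}^n$.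

*Proof.* For a smooth path in $\mathcal H^T$, $\dot m_a=\frac12\zeta_a\dot u=g^{i\bar j}\partial_{\bar j}m_a\,\dot u_i$. Integrating by parts, with $w_a$ the partial derivatives of $w$,
$$-\int\dot u\,w\,\Box\dot u\,\omega_u^n=-\int w|\partial\dot u|^2\omega_u^n-\int\dot u\sum_aw_a\,g^{i\bar j}\partial_{\bar j}m_a\,\dot u_i\,\omega_u^n .$$
The last sum cancels $\int\dot u\sum_aw_a\dot m_a\,\omega_u^n$. Hence $\frac d{dt}\int\dot u\,w(m^u)\omega_u^n=\int(\ddot u-|\partial\dot u|^2)w(m^u)\omega_u^n$. Along $u^\varepsilon$ this is $\varepsilon\int w(m^u)\omega^n=O(\varepsilon)$, as $m^u$ stays in $[-R,R]^r$. Integrate over $[0,1]$ and let $\varepsilon\to0$, using that $\dot u^\varepsilon_j\to\dot u_j$ uniformly for $j=0,1$. $\square$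

## 9. One-sided slopes of the K-energy

**Lemma 9.1.** On a compact Kähler $(Y,\Omega)$ of dimension $N$ let $u_t$ be the weak geodesic between smooth Kähler potentials $u_0,u_1$. With $\Omega_j=\Omega+i\partial\bar\partial u_j$ and $\bar S$ the average scalar curvature (a cohomological constant),
$$\int\dot u_0\,(\bar S-S(\Omega_0))\,\Omega_0^N\le\int\dot u_1\,(\bar S-S(\Omega_1))\,\Omega_1^N .$$

*Proof.* **Step 1. The Chen–Tian formula and its differences.** We write the increments of the K-energy so that only $u_t-u_0$ appears. Let $\Omega_u=\Omega+i\partial\bar\partial u$ and $M=\mathrm{Ent}+\bar SE-E_R$ with $\mathrm{Ent}(u)=\int\log\frac{\Omega_u^N}{\Omega^N}\,\Omega_u^N$,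
$$E(u)=\frac1{N+1}\sum_{j=0}^N\int u\,\Omega_u^j\wedge\Omega^{N-j},\qquad E_R(u)=\sum_{j=0}^{N-1}\int u\,\mathrm{Ric}(\Omega)\wedge\Omega_u^j\wedge\Omega^{N-1-j}.$$
Along smooth paths $\dot E=\int\dot u\,\Omega_u^N$. Indeed, put $a_j=\int\dot u\,\Omega_u^j\wedge\Omega^{N-j}$. Integrating by parts and using $i\partial\bar\partial u=\Omega_u-\Omega$, $(N+1)\dot E=\sum_{j=0}^Na_j+\sum_{j=1}^Nj(a_j-a_{j-1})=(N+1)a_N$. In the same way $\dot E_R=N\int\dot u\,\mathrm{Ric}(\Omega)\wedge\Omega_u^{N-1}$. Integrate along the segment from $u_0$ to $v$, expand by the binomial formula, and use $\binom Nj\int_0^1\sigma^j(1-\sigma)^{N-j}d\sigma=\frac1{N+1}$ and its analogue for $N-1$: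
$$E(v)-E(u_0)=\tfrac1{N+1}\sum_{j=0}^N\int(v-u_0)\,\Omega_v^j\wedge\Omega_{u_0}^{N-j},$$
$$E_R(v)-E_R(u_0)=\sum_{j=0}^{N-1}\int(v-u_0)\,\mathrm{Ric}(\Omega)\wedge\Omega_v^j\wedge\Omega_{u_0}^{N-1-j}.$$
Put $v=u_t^\varepsilon$ and let $\varepsilon\to0$: by (P3) both formulas hold for $v=u_t$.

**Step 2. Entropy from below.** The entropy is the term with too many derivatives, and convexity of $x\log x$ removes them. Let $q=\log(\Omega_{u_0}^N/\Omega^N)$, a smooth function. The densities are bounded and the total masses agree, so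
$$\mathrm{Ent}(u_t)-\mathrm{Ent}(u_0)\ge\int q\,(\Omega_{u_t}^N-\Omega_{u_0}^N)=\int(u_t-u_0)\,i\partial\bar\partial q\wedge\sum_{j=0}^{N-1}\Omega_{u_t}^j\wedge\Omega_{u_0}^{N-1-j}.$$

**Step 3. Dividing by $t$.** We pass to the one-sided derivative. As $u\in C^1$, $(u_t-u_0)/t\to\dot u_0$ uniformly, with $\dot u_0$ continuous. The forms $\Omega_{u_t}^j$ have uniformly bounded coefficients and converge weakly to $\Omega_{u_0}^j$ by (P3), so their products with smooth forms converge weakly as signed measures of bounded total variation. Since $i\partial\bar\partial q=\mathrm{Ric}(\Omega)-\mathrm{Ric}(\Omega_0)$ and $N\mathrm{Ric}(\Omega_0)\wedge\Omega_0^{N-1}=S(\Omega_0)\Omega_0^N$,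
$$\liminf_{t\to0}\frac{M(u_t)-M(u_0)}t\ge\int\dot u_0\big(N\,i\partial\bar\partial q\wedge\Omega_0^{N-1}+\bar S\,\Omega_0^N-N\,\mathrm{Ric}(\Omega)\wedge\Omega_0^{N-1}\big)=\int\dot u_0(\bar S-S(\Omega_0))\Omega_0^N .$$
By (P4), $\frac1t(M(u_t)-M(u_0))\le M(u_1)-M(u_0)$. So the left side of the claim is at most $M(u_1)-M(u_0)$. Applied to the reversed geodesic $u_{1-t}$, whose initial velocity is $-\dot u_1$, this says that $M(u_1)-M(u_0)$ is at most the right side. $\square$

## 10. The weighted inequality from bundles over $(\mathbb P^k)^r$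

**Proposition 10.1.** In the setting of Section 8, for the weak geodesic $u_t$ between $u_0,u_1\in\mathcal H^T$,
$$\int\dot u_0\,s_f(u_0)\,e^{f_{u_0}}\omega_{u_0}^n\ \ge\ \int\dot u_1\,s_f(u_1)\,e^{f_{u_1}}\omega_{u_1}^n .$$

If $V=0$, then $f$ is constant, $s_f=s$, and this is Lemma 9.1 on $X$; the $\bar S$ terms at the two ends agree by Lemma 8.1. Let $V\ne0$, so $r\ge1$.

**Step 1. The manifold $Y$.** We build a compact Kähler manifold whose volume form, pushed to $X$, is close to $e^{f}\omega^n$. Let $k$ be an integer so large that $c_a:=k/\xi_a>R$ for all $a$. Let $Q=(\mathbb C^{k+1}\setminus0)^r\supset P=(S^{2k+1})^r$ and $B=(\mathbb P^k)^r$. The $C$-action extends to a holomorphic action of $(\mathbb C^*)^r$ on $X$: the fields $e_a,Je_a$ are complete and commute, and the flow of $e_a$ is $2\pi$-periodic. Put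
$$Y=Q\times_{(\mathbb C^*)^r}X=P\times_CX,\qquad(z,x)\sim(\lambda z,\lambda^{-1}x),$$
a compact complex manifold of dimension $N=n+rk$, a bundle over $B$ with fibre $X$, with projection $p:Q\times X\to Y$. Let $\theta_a=\operatorname{Im}(\bar z_a\cdot dz_a)|_P$. It takes the value $1$ on the $a$-th circle generator $e_a^P$, and $d\theta_a$ is the pullback of $\omega_{FS,a}=i\partial\bar\partial\log|z_a|^2$. (On $P$ the form $\bar z_a\cdot dz_a=i\theta_a$ is imaginary, so the term of $i\partial\bar\partial\log|z_a|^2$ quadratic in it drops out.) For $u\in\mathcal H^T$ consider on $P\times X$ the form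
$$\omega_u+\sum_adm_a^u\wedge\theta_a+\sum_a(c_a+m_a^u)\,d\theta_a=\omega_u+\sum_ad\big((c_a+m_a^u)\theta_a\big). \tag{10.1}$$
It is closed and $C$-invariant. Its contraction with $(e_a^P,-e_a)$ is $dm_a^u-dm_a^u=0$, since $e_am_b^u=0$. So it descends to a closed form $\omega_{u,Y}$ on $Y$.

The images in $TY$ of $(\bigcap_a\ker\theta_a)\oplus0$ (horizontal) and of $0\oplus TX$ (vertical) are complementary, because $p_*(e_a^P,0)=p_*(0,e_a)$. They are complex subspaces, because $p$ is holomorphic and $\bigcap_a\ker\theta_a$ is the maximal complex subspace of $TP\subset TQ$. By (10.1) they are orthogonal for $\omega_{u,Y}$, which equals $\sum(c_a+m_a^u)\omega_{FS,a}$ on the first and $\omega_u$ on the second. As $c_a>R$, $\omega_{u,Y}$ is Kähler.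

**Step 2. Potentials.** We check that $i\partial\bar\partial$ on $Y$ matches $i\partial\bar\partial$ on $X$. A $C$-invariant $u$ defines $\tilde u$ on $Y$ with $p^*\tilde u=u$ on $P\times X$, and $\tilde u$ has zero horizontal derivatives. Split a tangent vector of $P$ into its part in $\bigcap\ker\theta_a$ and $\sum\theta_a(\cdot)e_a^P$, and use $p_*(e_a^P,0)=p_*(0,e_a)$. This gives
$$p^*d^c\tilde u=d^cu+\sum_ad^cu(e_a)\theta_a=d^cu+\sum_a(\zeta_au)\theta_a .$$
Applying $\frac12d$ and comparing with (10.1), $\omega_{u,Y}=\omega_{0,Y}+i\partial\bar\partial\tilde u$.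

**Step 3. Geodesics lift.** We show that $\tilde u_t$ is the weak geodesic on $Y$ between $\tilde u_0$ and $\tilde u_1$. Horizontal derivatives vanish, so $|\partial\dot{\tilde u}|^2_Y=|\partial\dot u|^2_X$. Hence along $u_t^\varepsilon$, $\ddot{\tilde u}-|\partial\dot{\tilde u}|^2>0$ and the lift $\tilde\Phi^\varepsilon$ satisfies $\omega_{0,Y}+i\partial\bar\partial\tilde\Phi^\varepsilon>0$ on $Y\times A$. By (3.1) on $Y$ its Monge–Ampère density is a constant times $(\ddot u-|\partial\dot u|^2)\,\omega_u^n\wedge\prod_a(c_a+m_a^u)^k\omega_{FS,a}^k$. Here $(\ddot u-|\partial\dot u|^2)\omega_u^n=\varepsilon\omega^n$, $c_a+m_a^u\le c_a+R$, and the splitting does not depend on $u$, so the density is $O(\varepsilon)$. By (P3) the uniform limit is semipositive with zero Monge–Ampère measure, and by uniqueness it is the weak geodesic of $Y$ between $\tilde u_0$ and $\tilde u_1$.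

**Step 4. Scalar curvature of $Y$.** We compute it at a point over $b_0\in B$, for fixed $u$, writing $\omega=\omega_u$, $m_a=m_a^u$. Take the local holomorphic section $z_a(b)=z_{0,a}+w_a$ with $|z_{0,a}|=1$, $w_a\perp z_{0,a}$. Put $H_a=\log|z_a|=\frac12\log(1+|w_a|^2)$. Then $H_a=0$, $dH_a=0$ at $b_0$, and $i\partial\bar\partial H_a=\frac12\omega_{FS,a}$. In $(\mathbb C^*)^r$ the element $e^{i\theta}$ acts by $\exp(\sum\theta_ae_a)$, so $e^H$ acts by $\exp(-\sum H_aJe_a)=\exp(\sum H_a\zeta_a)$. Hence the holomorphic trivialization is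
$$(b,x)\mapsto[z(b),x]=[\hat z(b),\Xi_bx],\qquad\hat z_a=z_a/|z_a|,\quad\Xi_b=\exp\Big(\sum_aH_a(b)\zeta_a\Big).$$
The vertical form over $b$ is $\Xi_b^*\omega$. The horizontal space projects isomorphically to $TB$ and carries $\sum_a(c_a+m_a(\Xi_bx))\omega_{FS,a}$. Horizontal lifts of coordinate fields of $B$ differ from those fields by vertical vectors, so orthogonality gives
$$\det g_Y=\det(\Xi_b^*g)(x)\prod_a(c_a+m_a(\Xi_bx))^k\prod_a\det g_{FS,a}(b).$$
At $(b_0,x)$, $d\hat z_a=dw_a$, $\theta_a(dw_a)=0$ and $d\Xi_b=0$, so the horizontal space is $TB\times0$, and $g_Y$ is block diagonal with blocks $g$ and $(c_a+m_a)g_{FS,a}$.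

Put $p_k:=k\sum_a\log(1+m_a/c_a)$. Over $b_0$, $\Xi=\mathrm{id}$, so the vertical trace of $-\partial\bar\partial\log\det g_Y$ is $s+\Box p_k$.

For the horizontal trace fix $x$ and put $F(H)=\log\det(\Xi_H^*g)(x)+k\sum_b\log(c_b+m_b(\Xi_Hx))$, where $\Xi_H=\exp(\sum_aH_a\zeta_a)$. As $dH_a=0$ at $b_0$, $\partial\bar\partial(F\circ H)=\sum_a\frac{\partial F}{\partial H_a}\partial\bar\partial H_a$ there, and $\partial\bar\partial H_a$ has $g_{FS,a}$-trace $k/2$. By (1.2), $L_{\zeta_a}\omega=2i\partial\bar\partial m_a$, i.e. $L_{\zeta_a}\omega^n=-2\Box m_a\,\omega^n$, and $\zeta_am_b=2\langle\partial m_a,\bar\partial m_b\rangle$ by the last remark of Section 8, Step 2. So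
$$\frac{\partial F}{\partial H_a}\Big|_{H=0}=-2\Box m_a+\sum_b\frac{2k\langle\partial m_a,\bar\partial m_b\rangle}{c_b+m_b}.$$
With $\mathrm{Ric}(\omega_{FS})=(k+1)\omega_{FS}$ the horizontal trace is
$$-\sum_a\frac k{2(c_a+m_a)}\frac{\partial F}{\partial H_a}\Big|_{H=0}+\sum_a\frac{k(k+1)}{c_a+m_a}=\sum_a\frac{k\Box m_a}{c_a+m_a}-|\partial p_k|^2+\sum_a\frac{k(k+1)}{c_a+m_a}.$$
Since $\Box p_k=\sum_a\big(\frac{k\Box m_a}{c_a+m_a}+\frac{k|\partial m_a|^2}{(c_a+m_a)^2}\big)$, we obtain
$$S_Y=\sigma_k+w_k(m),\quad\sigma_k=s+2\Box p_k-|\partial p_k|^2-\sum_a\frac{k|\partial m_a|^2}{(c_a+m_a)^2},\quad w_k(m)=\sum_a\frac{k(k+1)}{c_a+m_a}. \tag{10.2}$$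

*Check on the sphere.* Let $X=\mathbb P^1$ with (2.1), $m=x$, $t>0$, $c=k/t$, $Q_k=(1+tx/k)^k=e^{p_k}$. There $s=-\frac12\varphi''$, $2\Box p=-(\varphi p')'$, $|\partial p|^2=\frac12\varphi p'^2$, and $p_k''=-k/(c+x)^2$. So (10.2) gives $\sigma_k=-\frac12\varphi''-\varphi'p_k'-\frac12\varphi(p_k'^2+p_k'')=-\frac12Q_k^{-1}(Q_k\varphi)''$. Compare (2.2): the weight $e^{tx}$ is replaced by $Q_k$, which tends to it.

**Step 5. Descending to $X$ and letting $k\to\infty$.** We apply Lemma 9.1 on $Y$ and remove the extra terms. For $C$-invariant $h$, Step 1 gives $\int_Y\tilde h\,\omega_{u,Y}^N=\mathrm{const}_k\int_Xh\,e^{p_k}\omega_u^n$ with $\mathrm{const}_k>0$ independent of $u$. By Step 3, Lemma 9.1 applies to $\tilde u_t$. Its terms with $\bar S$ and $w_k$ are integrals of $\dot u$ against functions of $m$ which coincide near $[-R,R]^r$ with smooth functions on $\mathbb R^r$; by Lemma 8.1 their values at the two ends are equal. Hence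
$$\int\dot u_0\,\sigma_k(u_0)\,e^{p_k}\omega_{u_0}^n\ge\int\dot u_1\,\sigma_k(u_1)\,e^{p_k}\omega_{u_1}^n .$$
The path $u_t$ does not depend on $k$. As $k\to\infty$, $p_k=k\sum\log(1+\xi_am_a/k)\to\sum\xi_am_a=f_u$ in $C^\infty$ by (8.1), and $k/(c_a+m_a)^2=O(1/k)$. So $\sigma_k\to s_f$ uniformly at both endpoints, which proves Proposition 10.1. $\square$

## 11. From the endpoint inequality to an automorphism

**Proposition 11.1 (any $\lambda$).** Let $(\omega_0,f_0),(\omega_1,f_1)$ be solutions with the same $V$, and let $T$ be a torus which is a maximal torus of the groups $K$ of Section 6 for both. Then there is $g\in\exp(J\mathfrak t)\subset T^{\mathbb C}$ with $g^*\omega_1=\omega_0$, $g^*f_1=f_0$.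

At two solutions Proposition 10.1 only says $0\ge0$ after subtracting $\lambda f+c$. To extract information we perturb one endpoint so that its defect $s_f-\lambda f-c$ becomes, to first order, a density chosen to compare $\dot u_0$ and $\dot u_1$ against the *same* measure $\mu=e^{f_0}\omega_0^n$. By (4.5) such a defect must lie in the image of $\mathsf L$, that is, be orthogonal to $\ker\mathsf L$. The first step arranges this by moving $\omega_1$ within its orbit.

*Proof.* **Step 1. Choice in the orbit.** We find $g$ so that $\mu$ and the measure of the moved solution agree on $\ker\mathsf L$. Let $\mathcal K$ be the finite-dimensional space of real $T$-invariant $h$ with $W_h=\partial^\#_{\omega_1}h$ holomorphic and $\int he^{f_1}\omega_1^n=0$. By Proposition 6.1(b) the fields $X_h=W_h+\bar W_h$ lie in $J\mathfrak t$; they commute with each other, with $T$ and with $V$ (as $\xi\in\mathfrak t$). Let $g_h=\exp(\frac12X_h)$. Consider on $\mathcal K$ the function-valued $1$-form whose value at $h$ in direction $h'$ is $g_h^*h'$. Its derivative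 in direction $h''$ is $g_h^*(\frac12X_{h''}h')=g_h^*(\operatorname{Re}g^{i\bar j}h'_ih''_{\bar j})$, symmetric in $h',h''$. So the form is closed and has a primitive $\psi_h$ with $\psi_0=0$. As in the example of Section 3, $\frac d{dt}g_{th}^*\omega_1=i\partial\bar\partial(g_{th}^*h)$, hence $g_h^*\omega_1=\omega_1+i\partial\bar\partial\psi_h$. Along $t\mapsto\psi_{th}$ the first derivative at $0$ is $h$ and the second derivative is $g_{th}^*|\partial h|^2\ge0$. So $\psi_h\ge h$ and $\sup\psi_h\ge\max h\ge\epsilon\|h\|$ with some $\epsilon>0$: nonzero $h\in\mathcal K$ have a positive maximum, and the unit sphere of $\mathcal K$ is compact.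

Let $G_1\ge-A_1$ be the Green function of $\Box_{\omega_1}$, with $\int G_1(x,\cdot)\omega_1^n=0$. As $\omega_1+i\partial\bar\partial\psi_h>0$, $\Box_{\omega_1}\psi_h\le n$, so
$$\psi_h(x)-\tfrac1{V_0}\int\psi_h\omega_1^n=\int(G_1(x,\cdot)+A_1)\,\Box_{\omega_1}\psi_h\,\omega_1^n\le n\int(G_1(x,\cdot)+A_1)\omega_1^n=nA_1V_0 .$$
So $\int(\sup\psi_h-\psi_h)\omega_1^n\le C$, and $\int(\sup\psi_h-\psi_h)d\mu\le C'$, since $\mu$ is bounded by a multiple of $\omega_1^n$. As $\mu$ has mass $V_0$, the smooth function $h\mapsto\int\psi_hd\mu$ is at least $V_0\epsilon\|h\|-C'$, so it is proper and has a minimum point. There $g:=g_h$ satisfies $\int g^*h'\,d\mu=0$ for all $h'\in\mathcal K$.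

Put $\omega_*=g^*\omega_1$, $f_*=g^*f_1$. As $g$ commutes with $T$ and preserves $V$, this is a $T$-invariant solution with vector field $V$, and $T$ is a maximal torus of its group $K$. The real $T$-invariant functions in the kernel of its operator $\mathsf L_*$ are $g^*\mathcal K\oplus\mathbb R$. Since $\int g^*h'\,e^{f_*}\omega_*^n=\int h'e^{f_1}\omega_1^n=0$ and both measures have mass $V_0$,
$$\int\psi\,(d\mu-e^{f_*}\omega_*^n)=0\qquad\text{for all real $T$-invariant }\psi\in\ker\mathsf L_* . \tag{11.1}$$
Write $\omega_*=\omega_0+i\partial\bar\partial u_*$ with $u_*\in\mathcal H^T$, where Section 8 is used with $\omega=\omega_0$, $f=f_0$. Both $f_{u_*}$ and $f_*$ are normalized potentials of $V$ for $\omega_*$ (the first by Lemma 4.1), so $f_{u_*}=f_*$. By Lemma 4.1 the two solutions have the same $c$. Put $G(u)=s_f(u)-\lambda f_u-c$; then $G(0)=G(u_*)=0$.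

**Step 2. Perturbing the endpoint.** We gain first-order information from Proposition 10.1. Let $\rho_*=\mu/(e^{f_*}\omega_*^n)$. By (11.1) and Proposition 6.1(c), the real $T$-invariant function $1-\rho_*$ is orthogonal, for $e^{f_*}\omega_*^n$, to all $T$-invariant functions in $\ker\mathsf L_*$. As $\ker\mathsf L_*$ is preserved by averaging over $T$, it is orthogonal to all of $\ker\mathsf L_*$. So $\mathsf L_*w=1-\rho_*$ has a smooth solution; averaging over $T$ and taking the real part, allowed by (4.4), we take $w$ real and $T$-invariant. Let $u^s=u_*+sw$, $s>0$ small. By (4.5), $G(u^s)=-s\mathsf L_*w+O(s^2)=s(\rho_*-1)+O(s^2)$ uniformly, so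
$$G(u^s)\,e^{f_{u^s}}\omega_{u^s}^n=s\,(\mu-e^{f_*}\omega_*^n)+O(s^2)=s\,(\mu-e^{f_{u^s}}\omega_{u^s}^n)+O(s^2).$$
Let $u^s_t$ be the weak geodesic from $0$ to $u^s$. By Section 3 its end velocities are bounded by $\sup|u^s|\le C$. Proposition 10.1, together with Lemma 8.1 for $(\lambda f_u+c)e^{f_u}$, which is a smooth function of $m^u$ (a constant if $r=0$), gives
$$0=\int\dot u_0^s\,G(0)\,e^{f_0}\omega_0^n\ge\int\dot u_1^s\,G(u^s)\,e^{f_{u^s}}\omega_{u^s}^n\ge s\int\dot u_1^s\,d\mu-s\int\dot u_1^s\,e^{f_{u^s}}\omega_{u^s}^n-C's^2 .$$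
By Lemma 8.1 for $e^{f_u}$, $\int\dot u_1^s\,e^{f_{u^s}}\omega_{u^s}^n=\int\dot u_0^s\,e^{f_0}\omega_0^n=\int\dot u_0^s\,d\mu$. Dividing by $s$,
$$\int(\dot u_1^s-\dot u_0^s)\,d\mu\le C's .$$
By convexity in $t$, $u_1^s-u_{1/2}^s\le\frac12\dot u_1^s$ and $u_{1/2}^s-u_0^s\ge\frac12\dot u_0^s$. Hence
$$\int\big(u_1^s-2u_{1/2}^s+u_0^s\big)\,d\mu\le\tfrac12C's. \tag{11.2}$$

**Step 3. The limit $s\to0$.** Inequality (11.2) contains no derivatives, so it survives the limit. By the estimate $\sup|u_t-u_t'|\le\max_j\sup|u_j-u_j'|$, $u_t^s\to u_t$ uniformly, where $u_t$ is the weak geodesic from $0$ to $u_*$. So $\int(u_1-2u_{1/2}+u_0)d\mu\le0$. The integrand is continuous and nonnegative by convexity, and $\mu$ has positive density, so it vanishes. Equality at the midpoint forces the convex function $t\mapsto u_t(x)$ to be affine: $u_t=tu_*$. This path is smooth with $\omega_{u_t}=(1-t)\omega_0+t\omega_*>0$, so by (3.1) the homogeneous Monge–Ampère equation reads $0=\ddot u-|\partial\dot u|^2=-|\partial u_*|^2_{\omega_{u_t}}$. Thus $u_*$ is constant,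 $\omega_0=\omega_*=g^*\omega_1$, and $f_0=f_*=g^*f_1$, as both are normalized potentials of $V$. $\square$

## 12. Proofs of Theorems A and B

*Proof of Theorem A.* Choose maximal tori $T_0,T_1$ of the groups $K$ of the two solutions. These groups preserve $V$, so $T_0,T_1$ lie in the identity component $Z$ of the closed subgroup $\{\phi\in\operatorname{Aut}_0(X):\phi_*V=V\}$. They are maximal tori of $Z$, since by Proposition 6.1(a) they are maximal in $\operatorname{Aut}_0(X)$. By (P1), after pulling back the second solution by an element of $Z$, which keeps $V$, we have $T_0=T_1$. Apply Proposition 11.1. Its $g\in T^{\mathbb C}$ also preserves $V$, because $\xi\in\mathfrak t$. The composition of the two maps is the required $\phi$. $\square$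

*Proof of Theorem B.* Let $\lambda\le0$ and let $(\omega,f),(\omega',f')$ be solutions. By Proposition 7.1, after pulling back $(\omega',f')$ by an element of $\operatorname{Aut}_0(X)$, both are invariant under a common torus $T$, maximal in the groups $K$ of both, and have the same vector field. Proposition 11.1 gives $g\in T^{\mathbb C}\subset\operatorname{Aut}_0(X)$ with $g^*\omega'=\omega$, $g^*f'=f$. If both metrics are invariant under one maximal torus $T$ of $\operatorname{Aut}_0(X)$, the pullback is not needed: the vector fields coincide and $\phi=g\in T^{\mathbb C}$. Conversely, pullbacks of solutions by $\operatorname{Aut}_0(X)$ are solutions in the same class, so the set of $\mu^\lambda$-cscK metrics in $L$ is empty or one orbit. $\square$
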